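\title{Approximation by a Polynomial and Its Derivatives on Jordan Arcs}

\begin{abstract}
Let $C$ be a Jordan arc in the complex plane. We prove that if $C$ has no rectifiable sub-arc, then for arbitrary continuous functions $f_0,\dots,f_n$ on $C$ there are polynomials $p_k$ with $p_k^{(i)}\to f_i$ uniformly on $C$ for $0\le i\le n$, and that the same holds for all derivatives at once. The proof builds polynomials that climb from $0$ to $1$ on a short sub-arc while their first $n$ derivatives stay small on all of $C$. The same construction describes the limits of the pairs $(p_k,p_k')$ on an arbitrary Jordan arc and gives a formula for its length. An example shows that this description does not extend to the second derivative.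
\end{abstract}

\section{Introduction}\label{sec:intro}

A \emph{Jordan arc} is a set $C=\gamma([0,1])\subset\mathbb C$, where $\gamma$ is a homeomorphism of $[0,1]$ onto $C$; we keep $\gamma$ fixed. A \emph{sub-arc} is a set $\gamma([s,t])$ with $0\le s<t\le 1$, oriented from $\gamma(s)$ to $\gamma(t)$. For a function $g$ defined on $C$ we write $\|g\|=\sup_C|g|$. We call a tuple $(f_0,\dots,f_n)$ of continuous functions on $C$ \emph{approximable} if there are polynomials $p_k$ such that
\[
\|p_k^{(i)}-f_i\|\to0\quad(k\to\infty)\qquad\text{for } 0\le i\le n .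
\]
For $n=0$ every continuous function is approximable. This is a special case of Lavrentiev's theorem (or of Mergelyan's), and it reappears below as Corollary~\ref{cor:dense}. For $n\ge1$ the question is how strongly the values of $p'$ on $C$ constrain the values of $p$ on $C$.

The evident constraint comes from integration along $C$. The \emph{polygonal length} of a partition $s=u_0<\dots<u_N=t$ is $\sum_{j=1}^N|\gamma(u_j)-\gamma(u_{j-1})|$. The length $\operatorname{len}J\in(0,\infty]$ of $J=\gamma([s,t])$ is the supremum of the polygonal lengths, and $J$ is \emph{rectifiable} if $\operatorname{len}J<\infty$. For rectifiable $J$ and continuous $g$, the integral $\int_Jg\,dz$ is the limit of the sums $\sum_j g(\gamma(u_j))(\gamma(u_j)-\gamma(u_{j-1}))$ as the mesh tends to $0$. It is additive over sub-arcs, and if $J$ runs from $z_0$ to $z_1$, then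
\begin{equation}\label{eq:int}
\Big|\int_Jg\,dz\Big|\le\max_J|g|\cdot\operatorname{len}J,\qquad \int_Jp'\,dz=p(z_1)-p(z_0)\quad\text{for polynomials }p .
\end{equation}
Apply the identity to $p_k^{(i)}$ and pass to the limit by means of the inequality. It follows that an approximable tuple satisfies, for every rectifiable sub-arc $J$ from $z_0$ to $z_1$,
\begin{equation}\label{eq:rel}
\int_Jf_{i+1}\,dz=f_i(z_1)-f_i(z_0)\qquad(0\le i\le n-1).
\end{equation}

If $C$ itself is rectifiable, of length $L$, the relations \eqref{eq:rel} are also sufficient. Take a polynomial $q$ with $\|q-f_n\|\le\varepsilon$, and let $p$ be the polynomial with $p^{(n)}=q$ and $p^{(i)}=f_i$ at $\gamma(0)$ for $i<n$. Then $p^{(i)}-f_i$ is the integral of $p^{(i+1)}-f_{i+1}$ along $C$ from $\gamma(0)$, so that $\|p^{(i)}-f_i\|\le L^{n-i}\varepsilon$.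

At the other extreme are the arcs with no rectifiable sub-arc, such as the graph of a continuous nowhere differentiable function (over a rectifiable piece of a graph the function has bounded variation, hence is differentiable almost everywhere). There the relations \eqref{eq:rel} are vacuous, and one is led to guess that nothing links $p'$ to $p$. This is the conjecture that we take from \cite{source}: \emph{if $C$ has no rectifiable sub-arc, then every tuple $(f_0,\dots,f_n)$ of continuous functions on $C$ is approximable.} The argument of the last paragraph is of no use, since $L=\infty$, and constraints other than \eqref{eq:rel} do occur on some arcs (Theorem~\ref{thm:example}). Nevertheless the conjecture is true.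

\begin{theorem}\label{thm:main}
For a Jordan arc $C$ the following are equivalent.
\begin{enumerate}
\item[(i)] $C$ has no rectifiable sub-arc.
\item[(ii)] For some $n\ge1$, every tuple $(f_0,\dots,f_n)$ of continuous functions on $C$ is approximable.
\item[(iii)] For every $n\ge1$, every tuple $(f_0,\dots,f_n)$ of continuous functions on $C$ is approximable.
\item[(iv)] For every infinite sequence $f_0,f_1,\dots$ of continuous functions on $C$ there is one sequence of polynomials $p_k$ with $p_k^{(i)}\to f_i$ uniformly on $C$ for every $i\ge0$.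
\end{enumerate}
\end{theorem}

For $n=1$ the method treats all arcs, including those in which rectifiable and nonrectifiable parts are mixed.

\begin{theorem}\label{thm:first}
Let $C$ be any Jordan arc and let $f_0,f_1$ be continuous on $C$. Then $(f_0,f_1)$ is approximable if and only if $\int_Jf_1\,dz=f_0(z_1)-f_0(z_0)$ for every rectifiable sub-arc $J$ of $C$, running from $z_0$ to $z_1$.
\end{theorem}

\begin{theorem}\label{thm:length}
For every Jordan arc $C$ with endpoints $z_0,z_1$,
\[
\sup\{|p(z_1)-p(z_0)|:\ p\text{ a polynomial},\ |p'|\le1\text{ on }C\}=\operatorname{len}C\in(0,\infty].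
\]
\end{theorem}

Theorem~\ref{thm:first} does not extend to higher derivatives.

\begin{theorem}\label{thm:example}
There are a Jordan arc $C$ and a nonconstant continuous function $f_0$ on $C$ such that $f_0$ and $f_1=f_2=\dots=0$ satisfy all the relations \eqref{eq:rel} on rectifiable sub-arcs, but for no $n\ge2$ is the tuple $(f_0,0,\dots,0)$ of $n+1$ functions approximable.
\end{theorem}

Section~\ref{sec:zigzag} shows the main idea on a polygon. Section~\ref{sec:steps} reduces Theorem~\ref{thm:main} to the construction of polynomial step functions with small derivatives. Sections~\ref{sec:strip} and~\ref{sec:S0} construct, on any arc, steps whose primitives are controlled; all the complex analysis is there. Section~\ref{sec:flat} uses infinite length to make the derivatives small, one order at a time. The last two sections prove Theorems~\ref{thm:first}--\ref{thm:example}.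

\section{Climbing a zigzag with small slope}\label{sec:zigzag}

Theorem~\ref{thm:main} with $n=1$ asks in particular for polynomials $p$ that climb from about $0$ to about $1$ along a sub-arc of tiny diameter while $p'$ is small. A polygon shows how length makes this possible.

Let $N$ be even, and let $Z$ be the polygon with vertices $a_j=j/N$ for even $j$ and $a_j=j/N+i$ for odd $j$, where $0\le j\le N$. It runs from $0$ to $1$ inside the unit square. The edges are $\Delta_j=a_j-a_{j-1}=1/N+i$ for odd $j$ and $\Delta_j=1/N-i$ for even $j$. Put $c_j=-i/N$ for odd $j$ and $c_j=i/N$ for even $j$. Then $c_j\Delta_j=N^{-1}-iN^{-2}$ for odd $j$ and $c_j\Delta_j=N^{-1}+iN^{-2}$ for even $j$, so $\sum_jc_j\Delta_j=1$. Let $K$ be the continuous function on $Z$ with $K(0)=0$ that is complex affine with slope $c_j$ on the $j$th edge: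
\[
K(z)=\sum_{j<k}c_j\Delta_j+c_k(z-a_{k-1})\qquad\text{on the $k$th edge.}
\]
It climbs from $K(0)=0$ to $K(1)=1$ with slopes of modulus $1/N$. On the straight segment with the same endpoints, $|p'|\le1/N$ would allow a climb of only $1/N$. The gain comes from turning the slope with the edge, so that the upward and the downward edges both contribute $+1/N$ to the real part. For a general polygon of length $\ell$ the corresponding choice is $c_j=\overline{\Delta_j}/(|\Delta_j|\ell)$: then $c_j\Delta_j=|\Delta_j|/\ell>0$, the climb is $1$, and the slope is $1/\ell$, whatever the diameter of the polygon.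

On $Z$ it is easy to replace $K$ by a polynomial. Let $G$ be continuous on $Z$ with $|G|\le1/N$, equal to $c_j$ on the $j$th edge except within distance $\beta$ of the interior vertices. Take a polynomial $q$ with $|q-G|\le\varepsilon$ on $Z$, and let $p'=q$, $p(0)=0$. Then $|p'|\le1/N+\varepsilon$ on $Z$. Integrating along $Z$, whose length is less than $2N$, and noting that the exceptional pieces have total length less than $2N\beta$, we get $|p-K|\le2N\varepsilon+4\beta$ on $Z$.

Now let the $a_j$ be points of an arc $C$ without rectifiable sub-arcs. They can be chosen on a sub-arc of tiny diameter with $\ell$ as large as we like, and the formula for $K$ still makes sense on the sub-arcs between them. Two difficulties remain.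

\emph{Primitives.} We cannot integrate along $C$, so knowing $q$ on $C$ gives no bound for its primitive. We need polynomials that imitate a jump at a point $a_j$ \emph{and} whose primitives imitate the primitives of the jump. Proposition~\ref{prop:S0} provides them on every arc.

\emph{Higher derivatives.} Nothing above controls $p''$: the slope $p'$ changes from $c_j$ to $c_{j+1}$ near $a_j$. But this change is itself a climb on a tiny sub-arc, and that sub-arc again has infinite length. The device can therefore be applied to $p'$, then to $p''$, and so on. This is the induction of Proposition~\ref{prop:flat}.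

\section{Steps, and how they glue Taylor polynomials}\label{sec:steps}

For $u\in(0,1)$ and an integer $q\ge0$ define $H_u^q$ on $C$ by
\[
H_u^q(\gamma(t))=0\quad(t<u),\qquad H_u^q(\gamma(t))=\frac{(\gamma(t)-\gamma(u))^q}{q!}\quad(t\ge u),
\]
where $H_u^0$ is the indicator function of $\gamma([u,1])$. On each side of $\gamma(u)$ the function $H_u^q$ is a polynomial in $z=\gamma(t)$ whose derivative gives $H_u^{q-1}$, and $H_u^q$ is continuous for $q\ge1$. Thus $H_u^q$ is the natural $q$-fold primitive of the jump $H_u^0$, defined without any integration along $C$.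

\begin{definition}\label{def:step}
Let $u\in(0,1)$, let $R,m\ge0$ be integers, and let $\delta>0$. A polynomial $F$ is an \emph{$(R,m,\delta)$-step at $u$} if
\begin{enumerate}
\item[(S1)] $\|F^{(r)}-H_u^{R-r}\|\le\delta$ for $0\le r<R$;
\item[(S2)] $\|F^{(R)}\|\le3$, and $|F^{(R)}-H_u^0|\le\delta$ at all points $\gamma(t)$ with $|t-u|\ge\delta$;
\item[(S3)] $\|F^{(R+i)}\|\le\delta$ for $1\le i\le m$.
\end{enumerate}
The arc $C$ has \emph{property $\mathcal S(m)$} if $(R,m,\delta)$-steps at $u$ exist for all $u$, $R$ and $\delta$.
\end{definition}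

So $F^{(R)}$ is the step proper, (S1) controls $R$ of its primitives, and (S3) controls $m$ of its derivatives. A step for $\delta$ is also a step for every larger $\delta$. Near $\gamma(u)$ we know only that
\begin{equation}\label{eq:four}
\|F^{(R)}-H_u^0\|\le4 ,
\end{equation}
and it matters that this bound is an absolute constant: it will always be multiplied by a quantity that was made small before $\delta$ was chosen.

Steps with $R=0$ act as a partition of unity whose derivatives are negligible. With them we glue local solutions, namely the Taylor polynomials of the data at the points of a fine partition.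

\begin{proposition}\label{prop:glue}
Let $n\ge0$. If $C$ has property $\mathcal S(n)$, then every tuple $(f_0,\dots,f_n)$ of continuous functions on $C$ is approximable.
\end{proposition}

\begin{proof}
For $N\ge2$ and $0\le j\le N-1$ let $u_j=j/N$, $z_j=\gamma(u_j)$ and $P_j(z)=\sum_{l=0}^nf_l(z_j)(z-z_j)^l/l!$. Let $M_N$ be the supremum of $|P_j^{(i)}-f_i|$ at the points $\gamma(t)$ with $|t-u_j|\le2/N$, taken over all $0\le i\le n$ and $0\le j\le N-1$. Since
\[
|P_j^{(i)}(z)-f_i(z)|\le|f_i(z_j)-f_i(z)|+\sum_{l=i+1}^n\|f_l\|\,\frac{|z-z_j|^{l-i}}{(l-i)!},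
\]
the uniform continuity of $\gamma$ and of the $f_i$ gives $M_N\to0$ as $N\to\infty$.

Fix $N$. Put $W_j=P_j-P_{j-1}$ and $B=\max\|W_j^{(l)}\|$, the maximum over $1\le j\le N-1$ and $0\le l\le n$. For $0<\delta<1/(2N)$ let $F_j$ be a $(0,n,\delta)$-step at $u_j$, and put
\[
p=P_0+\sum_{j=1}^{N-1}F_jW_j .
\]
Let $z=\gamma(t)$ with $t\in[u_k,u_k+1/N)$, the interval being closed if $k=N-1$, and let $0\le i\le n$. Then $\sum_jH^0_{u_j}(z)W_j=\sum_{j\le k}W_j=P_k-P_0$, and Leibniz's rule gives
\[
p^{(i)}(z)-P_k^{(i)}(z)=\sum_{j=1}^{N-1}\big(F_j-H_{u_j}^0\big)(z)\,W_j^{(i)}(z)+\sum_{j=1}^{N-1}\sum_{l=1}^{i}\binom il F_j^{(l)}(z)\,W_j^{(i-l)}(z).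
\]
By (S3) the double sum is at most $N(2^n-1)B\delta$. In the first sum, every term with $|t-u_j|\ge\delta$ is at most $B\delta$ by (S2). Since $2\delta<1/N$, at most one $j$ has $|t-u_j|<\delta$. For this $j$ both $|t-u_j|$ and $|t-u_{j-1}|$ are less than $2/N$, so $P_j^{(i)}(z)$ and $P_{j-1}^{(i)}(z)$ lie within $M_N$ of $f_i(z)$, and by \eqref{eq:four} the term is at most $4\cdot2M_N$. Finally $|P_k^{(i)}(z)-f_i(z)|\le M_N$. Hence
\[
\|p^{(i)}-f_i\|\le9M_N+2^nNB\delta\qquad(0\le i\le n).
\]
Choose $N$ large and then $\delta$ small.
\end{proof}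

Only $R=0$ was used. The parameter $R$ is there for the induction on $m$: as in the zigzag, a step with a small derivative is obtained as a primitive of a combination of steps, so an $(R,m+1,\delta)$-step will be built from $(R+1,m,\delta')$-steps.

\section{A thin neighborhood of the arc, seen from a strip}\label{sec:strip}

On the segment $[0,1]$ a step at $u$ is at hand: rescale a primitive of the Gaussian, $z\mapsto E((z-u)/\rho)$, with small $\rho$. On a general arc we transplant this function by a conformal map from a strip onto a thin neighborhood of $C$, for which $C$ plays the part of the axis. We must know that the real coordinate in the strip follows the parameter $t$ along the arc, with no regularity of $C$ to rely on.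

\subsection*{Coordinates near the arc}
Arcs in the plane are tame, by the Schoenflies theorem (see \cite{moise} or \cite{newman}): there is a homeomorphism $\Psi:\mathbb R^2\to\mathbb C$ that maps $[0,1]\times\{0\}$ onto $C$. Write $\gamma(t)=\Psi(g(t),0)$. Then $g$ is a homeomorphism of $[0,1]$ onto itself, it extends to a homeomorphism of $\mathbb R$, and $\Phi(t,y)=\Psi(g(t),y)$ is a homeomorphism $\mathbb R^2\to\mathbb C$ with $\Phi(t,0)=\gamma(t)$ for $0\le t\le1$.

Let $B=[-1,2]\times[-1,1]$ and $D=\operatorname{diam}\Phi(B)\ge\operatorname{diam}C$. Two moduli measure the distortion of $\Phi$ on $B$. For $s>0$, let $\omega(s)$ be the maximum of $|\Phi(P)-\Phi(P')|$ over $P,P'\in B$ both of whose coordinates differ by at most $s$. For $0<s\le3$, let $\mu(s)$ be the minimum of $|\Phi(P)-\Phi(P')|$ over $P,P'\in B$ whose first coordinates differ by at least $s$. By compactness, $\omega(s)\to0$ as $s\to0$, and $\mu(s)>0$. The function $\omega$ is positive and nondecreasing.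

For $0<h\le1$ let
\[
U=\Phi\big((-h,1+h)\times(-h,h)\big),\qquad \rho=\omega(h).
\]
This is a Jordan domain that contains $C$. For $w=\Phi(t,y)\in\overline U$ put $\tau(w)=t$, and for $-h<s<1+h$ let $T_s=\{w\in U:\tau(w)=s\}$ be the transversal at $s$. By the definition of $\omega$, the set $T_s$ lies in the closed disc of radius $\rho$ about $\Phi(s,0)$, and every point $\Phi(t,y)$ of $U$ is within $\rho$ of one of the boundary points $\Phi(t,\pm h)$.

\subsection*{The strip}
Let $S=\{\zeta:|\operatorname{Im}\zeta|<1\}$. The map $\zeta\mapsto\tanh(\pi\zeta/4)$ is conformal from $S$ onto the unit disc and extends to a homeomorphism of $\overline S\cup\{-\infty,+\infty\}$ onto the closed disc, with $\pm\infty\mapsto\pm1$. By Carath\'eodory's theorem, a conformal map of the disc onto a Jordan domain extends to a homeomorphism of the closures, and an automorphism of the disc moves $-1,1$ to any two distinct points of the circle. Hence there is a conformal map $\psi:S\to U$ that extends to a homeomorphism of $\overline S\cup\{\pm\infty\}$ onto $\overline U$ with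
\[
\psi(-\infty)=\Phi(-h,0),\qquad\psi(+\infty)=\Phi(1+h,0).
\]
The lines $\operatorname{Im}\zeta=\pm1$ correspond to the two open arcs into which these points divide $\partial U$, and the endpoints $\Phi(s,h)$ and $\Phi(s,-h)$ of $T_s$ lie on different arcs. So $\Gamma_s=\psi^{-1}(T_s)$ is a connected subset of $S$ whose closure meets both lines. Put $\theta=\tau\circ\psi$. It is continuous on $S$, $\Gamma_s=\{\theta=s\}$, and $\theta(x)\to-h$ as $x\to-\infty$, $\theta(x)\to1+h$ as $x\to+\infty$ along $\mathbb R$.

\begin{lemma}\label{lem:strip}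
Let $0<\sigma<1$, and let $h$ be so small that $\rho<\mu(\sigma)e^{-29}$. Then
\begin{enumerate}
\item[(a)] $|\theta(\zeta)-\theta(\operatorname{Re}\zeta)|\le\sigma$ for all $\zeta\in S$;
\item[(b)] $\theta(x)\le\theta(y)+\sigma$ for real $x<y$;
\item[(c)] $|\psi(x)-\psi(y)|\le4\rho|x-y|$ for real $x,y$.
\end{enumerate}
\end{lemma}

In words: up to an error $\sigma$, the parameter $\theta$ is constant on vertical segments and increasing along the axis, and $\psi$ contracts the axis strongly. The reason for (a) is a comparison of conformal moduli. Two transversals at parameter distance $\sigma$ are separated by a round annulus of radii $\rho\ll\mu(\sigma)$, whereas two cross-cuts of $S$ that meet one vertical segment are joined by many short arcs.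

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1.5]
\draw (-2.4,1)--(3.8,1);
\draw (-2.4,-1)--(3.8,-1);
\draw[dotted] (-2.4,0)--(3.8,0);
\draw (-1.5,1) arc (180:360:1.5);
\draw[line width=1.8pt] (0,1) ++(-57.47:1.5) arc (-57.47:-36.87:1.5);
\draw (-1,1)--(1.857,-1) node[pos=.92,left]{$\Gamma_s$};
\draw (-0.6,1)--(3.4,-1) node[pos=.82,above right]{$\Gamma_{s'}$};
\draw[thick] (0,0)--(0,0.85);
\fill (0,0) circle (.9pt) node[below left]{$x$};
\fill (0,0.85) circle (.9pt) node[right]{$\zeta$};
\fill (0,1) circle (.9pt) node[above]{$c$};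
\node at (-1.5,0.25) {$\Sigma_r$};
\end{tikzpicture}
\caption{Two cross-cuts $\Gamma_s,\Gamma_{s'}$ of the strip $|\operatorname{Im}\zeta|<1$ that both meet the vertical segment $[x,\zeta]$ and both reach the lower line. For each $r\in(1,2)$ they meet the semicircle $\Sigma_r$ of radius $r$ about $c=x+i$, which therefore contains an arc (bold) joining them.}
\label{fig:strip}
\end{figure}

\begin{proof}
(c) Koebe's one-quarter theorem states that if $\psi$ is holomorphic and injective on the disc of radius $1$ about $x$, then the image contains the disc of radius $|\psi'(x)|/4$ about $\psi(x)$. For real $x$ the former disc lies in $S$, so the latter lies in $U$, and $|\psi'(x)|/4\le\operatorname{dist}(\psi(x),\partial U)\le\rho$. Integrate from $x$ to $y$.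

(a) Suppose that $|\theta(\zeta)-\theta(x)|>\sigma$, where $x=\operatorname{Re}\zeta$. Let $\operatorname{Im}\zeta>0$ and $c=x+i$; if $\operatorname{Im}\zeta<0$, exchange the two boundary lines and take $c=x-i$. Choose $s,s'$ between $\theta(x)$ and $\theta(\zeta)$ with $|s-s'|=\sigma$. By the intermediate value theorem the segment $[x,\zeta]$ meets $\Gamma_s$ and $\Gamma_{s'}$, at points within distance $1$ of $c$. Let $1<r<2$. Both sets contain points with imaginary part less than $1-r$, which are at distance more than $r$ from $c$. Being connected, both meet the circle of radius $r$ about $c$. The part of this circle in $S$ is the semicircle $\Sigma_r=\{c+re^{i\alpha}:\pi<\alpha<2\pi\}$, so $\Sigma_r$ contains an arc from $\Gamma_s$ to $\Gamma_{s'}$ (Figure~\ref{fig:strip}).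

Let $w_0=\Phi(s,0)$, let $\mathcal A$ be the annulus $\rho<|w-w_0|<\mu(\sigma)$, and let $\Lambda=\log(\mu(\sigma)/\rho)>29$. We have $|w-w_0|\le\rho$ on $T_s$ and $|w-w_0|\ge\mu(\sigma)$ on $T_{s'}$. So the arc has a part whose interior lies in $\psi^{-1}(\mathcal A)$ and along which $\log|\psi-w_0|$ changes by $\Lambda$. The derivative of $\log|\psi-w_0|$ with respect to arc length is at most $|\psi'|/|\psi-w_0|$. By the Cauchy--Schwarz inequality, with $\Sigma_r'=\Sigma_r\cap\psi^{-1}(\mathcal A)$,
\[
\Lambda^2\le\Big(\int_{\Sigma_r'}\frac{|\psi'|}{|\psi-w_0|}\,|dv|\Big)^2\le\pi r\int_{\Sigma_r'}\frac{|\psi'|^2}{|\psi-w_0|^2}\,|dv| .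
\]
Divide by $r$ and integrate over $r\in(1,2)$. In polar coordinates about $c$ the area element is $|dv|\,dr$, and $\psi$ is injective with Jacobian $|\psi'|^2$. Therefore
\[
\Lambda^2\log2\le\pi\iint_{\mathcal A}\frac{d\,\mathrm{area}(w)}{|w-w_0|^2}=2\pi^2\Lambda ,
\]
and $\Lambda\le2\pi^2/\log2<29$, a contradiction.

(b) Suppose that $x<y$ and $\theta(x)>\theta(y)+\sigma$. The set
\[
L=\{\zeta\in S:\theta(\zeta)\le\theta(y)\}=\psi^{-1}\big(\Phi((-h,\theta(y)]\times(-h,h))\big)
\]
is connected and contains $y$. Since $\theta(y)>-h$, it also contains all real numbers near $-\infty$. Hence $L$ contains a point $\zeta$ with $\operatorname{Re}\zeta=x$, and $\theta(\zeta)\le\theta(y)<\theta(x)-\sigma$ contradicts (a).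
\end{proof}

\section{Steps with controlled primitives on every arc}\label{sec:S0}

Let
\[
E(\zeta)=\frac12+\frac1{\sqrt\pi}\int_0^\zeta e^{-v^2}\,dv .
\]
This entire function increases from $0$ to $1$ along $\mathbb R$ and satisfies $E(-\zeta)=1-E(\zeta)$. For $\zeta=x+iy\in S$ we have $|E'(\zeta)|=\pi^{-1/2}e^{y^2-x^2}\le1.6\,e^{-x^2}$, because $e/\sqrt\pi<1.6$. Integration along the vertical segment $[x,\zeta]$, of length less than $1$, gives $|E(\zeta)|\le E(x)+1.6\,e^{-x^2}$. Hence, with $\varepsilon(A)=E(-A)+2e^{-A^2}\to0$ as $A\to\infty$, we have for $\zeta\in S$ and $A>0$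
\begin{equation}\label{eq:E}
|E(\zeta)|\le2.6;\qquad|E(\zeta)|\le\varepsilon(A)\ \text{ if }x\le-A;\qquad|E(\zeta)-1|\le\varepsilon(A)\ \text{ if }x\ge A .
\end{equation}
We shall also use, here and in Section~\ref{sec:flat}, that for $q\ge1$ and $|\alpha|,|\beta|\le D$
\begin{equation}\label{eq:power}
\frac{|\alpha^q-\beta^q|}{q!}\le|\alpha-\beta|\,\frac{D^{q-1}}{(q-1)!}\le|\alpha-\beta|\,e^D .
\end{equation}

The step will be $g(w)=E(\psi^{-1}(w)-X)$ for a suitable real $X$. Its $R$-fold primitive has the form $\int g(b)(w-b)^{R-1}/(R-1)!\,db$, and a direct estimate of this integral involves the length of a path through $U$, of which we know nothing. Integration by parts turns it into $\int(w-b)^R/R!\,dg(b)$. In the strip, $dg$ is the Gaussian $E'(v-X)\,dv$, which has bounded mass and is concentrated where $b=\psi(v)$ is close to $\gamma(u)$. Only positions enter the estimate, and no lengths.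

\begin{proposition}\label{prop:S0}
Every Jordan arc has property $\mathcal S(0)$.
\end{proposition}

\begin{proof}
Fix $u\in(0,1)$, $R\ge0$, $\delta>0$, and put $a=\gamma(u)$. Let $\sigma\in(0,1)$ and $h$ be parameters, to be chosen at the end, with $2h\le\sigma$ and $\rho<\mu(\sigma)e^{-29}$. Since $\theta$ runs from $-h$ to $1+h$ along $\mathbb R$, there is a real $X$ with $\theta(X)=u$. Then $\psi(X)\in T_u$, so $|\psi(X)-a|\le\rho$.

\emph{The function.} For $w\in U$ let $\zeta=\psi^{-1}(w)$ and $x=\operatorname{Re}\zeta$. For integers $q\ge0$ put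
\[
F_q(w)=\int_{-\infty}^\zeta E'(v-X)\,\frac{(w-\psi(v))^q}{q!}\,dv ,
\]
where the path follows $\mathbb R$ up to $x$ and then the segment $[x,\zeta]$. The integral converges because $\psi$ is bounded. Expanding the power writes $F_q(w)$ as a sum of terms $w^{q-j}I_j(\zeta)$ with constant coefficients, where $I_j(\zeta)=\int_{-\infty}^\zeta E'(v-X)\psi(v)^j\,dv$ is a primitive in $S$ of its integrand, by Cauchy's theorem in the convex domain $S$. So $F_q$ is holomorphic in $U$. For $q\ge1$, differentiation with respect to the upper limit produces the factor $(w-\psi(\zeta))^q=0$, and differentiation of the integrand lowers $q$ by one; thus $F_q'=F_{q-1}$. Also $F_0(w)=E(\zeta-X)$. Put $F=F_R$, so that $F^{(r)}=F_{R-r}$ for $0\le r\le R$.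

\emph{Replacing $\psi(v)$ by $a$.} Let $q\ge1$. The points $w,\psi(v),a$ lie in $\Phi(B)$, so \eqref{eq:power} applies to $\alpha=w-\psi(v)$ and $\beta=w-a$:
\[
\Big|F_q(w)-E(\zeta-X)\frac{(w-a)^q}{q!}\Big|\le e^DI,\qquad I=\int_{-\infty}^{\zeta}|E'(v-X)|\,|\psi(v)-a|\,|dv| .
\]
For real $v$, Lemma~\ref{lem:strip}(c) gives $|\psi(v)-a|\le4\rho|v-X|+\rho$. The real part of the path therefore contributes at most
\[
2\rho\int_{-\infty}^\infty e^{-s^2}(4|s|+1)\,ds=2\rho(4+\sqrt\pi)\le12\rho .
\]
For $v\in[x,\zeta]$, the $\Phi$-coordinates of $\psi(v)$ and $\psi(x)$ differ by at most $\sigma$: the first by Lemma~\ref{lem:strip}(a), the second because $2h\le\sigma$. So $|\psi(v)-a|\le\omega(\sigma)+(4s+1)\rho$ with $s=|x-X|$. Since $se^{-s^2}\le(2e)^{-1/2}<\frac12$, we have $e^{-s^2}(4s+1)\le3$, and the vertical part contributes at most $2\omega(\sigma)+6\rho$. As $\rho\le\omega(\sigma)$, we obtain $I\le20\,\omega(\sigma)$.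

\emph{The jump is in the right place.} Let $w=\gamma(t)$, so that $\theta(\zeta)=t$, and put $A=\mu(\sigma)/(4\rho)$. Suppose first that $t\le u-3\sigma$. Then $\theta(x)\le u-2\sigma$ by Lemma~\ref{lem:strip}(a). If we had $X<x$, part (b) would give $u=\theta(X)\le\theta(x)+\sigma<u$; so $x\le X$. The first coordinates of $\psi(x)$ and $\psi(X)$ differ by more than $\sigma$, so $\mu(\sigma)\le|\psi(X)-\psi(x)|\le4\rho(X-x)$ by (c), that is, $x-X\le-A$. If $t\ge u+3\sigma$, then $\theta(x)\ge u+2\sigma$; now $x<X$ would give $\theta(x)\le u+\sigma$, so $x\ge X$, and (c) gives $x-X\ge A$. By \eqref{eq:E},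
\begin{equation}\label{eq:jump}
|E(\zeta-X)-H_u^0(w)|\le\varepsilon(A)\qquad\text{if }|t-u|\ge3\sigma .
\end{equation}

\emph{The primitives.} For $q\ge1$ we have $H_u^q(w)=H_u^0(w)(w-a)^q/q!$. If $|t-u|\ge3\sigma$, then \eqref{eq:jump} and $|w-a|^q/q!\le e^D$ show that $E(\zeta-X)(w-a)^q/q!$ differs from $H_u^q(w)$ by at most $\varepsilon(A)e^D$. If $|t-u|<3\sigma$, then $|E(\zeta-X)-H_u^0(w)|\le4$ and $|w-a|^q/q!\le\omega(3\sigma)e^D$ by \eqref{eq:power} with $\beta=0$. Altogether
\[
\|F_q-H_u^q\|\le e^D\big(20\,\omega(\sigma)+4\,\omega(3\sigma)\big)+e^D\varepsilon(A)\qquad(q\ge1).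
\]

\emph{Choice of parameters.} Choose $\sigma$ with $3\sigma\le\delta$ and $e^D(20\omega(\sigma)+4\omega(3\sigma))\le\delta/3$. As $h\to0$ we have $\rho\to0$ and $A\to\infty$, so we can choose $h$ with $e^D\varepsilon(A)\le\delta/3$. Then $F$ satisfies (S1) with the bound $2\delta/3$, and (S2) with the bounds $2.6$ and $\delta/3$. By Runge's theorem, a holomorphic function on the simply connected domain $U$ is a limit of polynomials, uniformly on compact subsets, and by Cauchy's estimates the derivatives converge in the same sense. A polynomial whose derivatives of orders $0,\dots,R$ are within $\min(\delta/3,\,0.4)$ of those of $F$ on $C$ is an $(R,0,\delta)$-step at $u$.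
\end{proof}

Proposition~\ref{prop:glue} with $n=0$ now gives the case mentioned in the introduction.

\begin{corollary}\label{cor:dense}
On every Jordan arc $C$, each continuous function is a uniform limit of polynomials.
\end{corollary}

\section{Flattening the steps}\label{sec:flat}

We now carry out the construction of Section~\ref{sec:zigzag} on $C$. Let $0<u_0<\dots<u_N<1$, $a_j=\gamma(u_j)$, and $\Delta_j=a_j-a_{j-1}\ne0$. Given complex numbers $c_1,\dots,c_N$, put
\[
K^q=\sum_{j=1}^Nc_j\big(H^q_{u_{j-1}}-H^q_{u_j}\big)\qquad(q\ge0).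
\]
The function $K^0$ equals $c_j$ on $\gamma([u_{j-1},u_j))$ and $0$ elsewhere: it is the slope. To compute its primitives, use
\[
\frac{(z-a_{j-1})^{q+1}}{(q+1)!}-\frac{(z-a_j)^{q+1}}{(q+1)!}=\int_{[a_{j-1},a_j]}\frac{(z-v)^q}{q!}\,dv ,
\]
with integration over the straight segment. For $q\ge0$ and $z=\gamma(t)$ we get $K^{q+1}(z)=0$ if $t\le u_0$, and
\begin{equation}\label{eq:K}
K^{q+1}(z)=
\begin{cases}
\displaystyle\sum_{j<k}c_j\int_{[a_{j-1},a_j]}\frac{(z-v)^q}{q!}\,dv+c_k\frac{(z-a_{k-1})^{q+1}}{(q+1)!}, & u_{k-1}\le t<u_k,\\[3ex]
\displaystyle\sum_{j=1}^Nc_j\int_{[a_{j-1},a_j]}\frac{(z-v)^q}{q!}\,dv, & t\ge u_N .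
\end{cases}
\end{equation}
For $q=0$ each integral equals $\Delta_j$, and $K^1$ is the piecewise affine function of the zigzag. The next lemma replaces these model functions by one polynomial.

\begin{lemma}\label{lem:comb}
Let $|c_j|\le c$ for all $j$, let $0<2\beta\le\min_j(u_j-u_{j-1})$, and let $G_j$ be an $(R+1,m,\beta)$-step at $u_j$ for $0\le j\le N$. Put $F=\sum_{j=1}^Nc_j(G_{j-1}-G_j)$ and $\beta^*=2c(N+1)\beta$. Then
\begin{enumerate}
\item[(a)] $\|F^{(r)}-K^{R+1-r}\|\le\beta^*$ for $0\le r\le R$;
\item[(b)] $\|F^{(R+1)}\|\le9c+\beta^*$;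
\item[(c)] $\|F^{(R+1+i)}\|\le\beta^*$ for $1\le i\le m$.
\end{enumerate}
\end{lemma}

\begin{proof}
With $c_0=c_{N+1}=0$ and $e_j=c_{j+1}-c_j$ we have $F=\sum_{j=0}^Ne_jG_j$, $K^q=\sum_{j=0}^Ne_jH^q_{u_j}$, and $|e_j|\le2c$. Parts (a) and (c) follow by summing (S1) and (S3) for the $G_j$. For (b), fix $z=\gamma(t)$. At most one $j$ has $|t-u_j|<\beta$, and for it $|G_j^{(R+1)}-H^0_{u_j}|\le4$ at $z$ by \eqref{eq:four}; for the other $j$ this difference is at most $\beta$. So $|F^{(R+1)}(z)|\le|K^0(z)|+2c\cdot4+\beta^*\le9c+\beta^*$.
\end{proof}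

\begin{proposition}\label{prop:flat}
Suppose that $C$ has no rectifiable sub-arc. If $C$ has property $\mathcal S(m)$, then it has property $\mathcal S(m+1)$.
\end{proposition}

\begin{proof}
Fix $u$, $R$ and $\delta$; we may assume $\delta\le1$. Put $a=\gamma(u)$. Choose $\eta\in(0,\delta]$ with $[u-\eta,u+\eta]\subset(0,1)$ such that the diameter $d$ of $J=\gamma([u-\eta,u+\eta])$ satisfies $d\le1$ and $3de^D\le\delta/2$. Since $J$ is not rectifiable, there is a partition $u-\eta=u_0<\dots<u_N=u+\eta$ with polygonal length $\ell\ge10/\delta$. Put $c_j=\overline{\Delta_j}/(|\Delta_j|\ell)$. Then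
\begin{equation}\label{eq:c}
|c_j|=\frac1\ell,\qquad c_j\Delta_j=\frac{|\Delta_j|}\ell>0,\qquad\sum_{j=1}^Nc_j\Delta_j=\sum_{j=1}^N|c_j||\Delta_j|=1 .
\end{equation}
Choose $\beta>0$ with $2\beta\le\min_j(u_j-u_{j-1})$ and $(N+1)\beta\le\frac12$, and let $F$ be the polynomial of Lemma~\ref{lem:comb}, built from $(R+1,m,\beta)$-steps, with $c=1/\ell$. Then $\beta^*\le1/\ell\le\delta/10$. We show that $F$ is an $(R,m+1,\delta)$-step at $u$.

(S3). By Lemma~\ref{lem:comb}(b), $\|F^{(R+1)}\|\le10/\ell\le\delta$. By (c), the derivatives of orders $R+2,\dots,R+m+1$ are at most $\beta^*\le\delta$ on $C$.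

(S2). By (a), $\|F^{(R)}-K^1\|\le\delta/10$. Let $z=\gamma(t)$. By \eqref{eq:K} and \eqref{eq:c}, $K^1(z)=0$ for $t\le u_0$ and $K^1(z)=1$ for $t\ge u_N$. Since $\eta\le\delta$, this means $K^1(z)=H_u^0(z)$ for $|t-u|\ge\delta$. For $u_{k-1}\le t<u_k$ we have $|K^1(z)|\le\sum_{j<k}|\Delta_j|/\ell+d/\ell\le2$. Hence $\|F^{(R)}\|\le3$, and the constant in (S2) survives the induction.

(S1). Let $r<R$ and $q=R-r\ge1$. By (a), $\|F^{(r)}-K^{q+1}\|\le\delta/10$, so it suffices to show that $\|K^{q+1}-H_u^q\|\le\delta/2$. This expresses that a climb confined to the small set $J$ has nearly the same primitives as a jump at $a$. Let $z=\gamma(t)$.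

If $t\le u_0$, both functions vanish.

If $t\ge u_N$, then by \eqref{eq:K} and $\sum_jc_j\Delta_j=1$,
\[
K^{q+1}(z)-H_u^q(z)=\sum_{j=1}^Nc_j\int_{[a_{j-1},a_j]}\frac{(z-v)^q-(z-a)^q}{q!}\,dv .
\]
Discs are convex, so for $v\in[a_{j-1},a_j]$ we have $|v-a|\le d$ and $|z-v|\le D$; also $|z-a|\le D$. By \eqref{eq:power} and \eqref{eq:c} the sum is at most $de^D$.

If $u_{k-1}\le t<u_k$, then $z\in J$, so $|z-v|\le d\le1$ on all the segments. By \eqref{eq:K}, $|K^{q+1}(z)|\le d^q+d^{q+1}/\ell\le2d$. Also $|H_u^q(z)|\le d$, so the difference is at most $3d$.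

In all cases the difference is at most $3de^D\le\delta/2$.
\end{proof}

\begin{remark}\label{rem:hyp}
The hypothesis on $C$ enters only through the choice of a partition with $\ell\ge10/\delta$, but it is needed around every $u$ and at every scale, since the points $u_j$ of one stage are the centers of the steps of the previous stage. It cannot be dropped. If $\gamma([u-\eta,u+\eta])$ has finite length $L$ and $F$ is an $(R,1,\delta)$-step at $u$ with $\delta\le\eta$, then \eqref{eq:int} applied to $F^{(R)}$ gives $1-2\delta\le\delta L$, which fails for small $\delta$.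
\end{remark}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
(i)$\Rightarrow$(iii). By Propositions~\ref{prop:S0} and~\ref{prop:flat}, the arc has property $\mathcal S(n)$ for every $n$. Apply Proposition~\ref{prop:glue}.

(iii)$\Rightarrow$(iv). For each $k\ge1$ use (iii) with $n=k$ to choose $p_k$ with $\|p_k^{(i)}-f_i\|\le1/k$ for $0\le i\le k$.

(iv)$\Rightarrow$(ii). Given $f_0,f_1$, put $f_i=0$ for $i\ge2$; this gives (ii) with $n=1$.

(ii)$\Rightarrow$(i). If $J$ is a rectifiable sub-arc from $z_0$ to $z_1\ne z_0$, then a tuple with $f_0=0$ and $f_1=1$ violates \eqref{eq:rel}, because $\int_Jdz=z_1-z_0\ne0$.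
\end{proof}

\section{The first derivative on an arbitrary arc}\label{sec:first}

For $n=1$ Lemma~\ref{lem:comb} is needed only with $R=m=0$, that is, with $(1,0,\beta)$-steps, and these exist on every arc. To prove Theorem~\ref{thm:first} we approximate $f_1$ by a polynomial, take a primitive, and correct the error in $f_0$ by climbs with small slope. The relations \eqref{eq:rel} say precisely that there is enough length for this: where the error changes by $\kappa$, the arc has length at least $|\kappa|/\varepsilon$.

\begin{proof}[Proof of Theorem~\ref{thm:first}]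
Necessity is \eqref{eq:rel}. For sufficiency let $\varepsilon>0$. By Corollary~\ref{cor:dense} there is a polynomial $Q$ with $\|Q'-f_1\|\le\varepsilon$. Put $e(t)=(f_0-Q)(\gamma(t))$. If $J=\gamma([s,t])$ is rectifiable, then $e(t)-e(s)=\int_J(f_1-Q')\,dz$ by hypothesis and \eqref{eq:int}. Hence for all $s<t$, whether $\gamma([s,t])$ is rectifiable or not,
\begin{equation}\label{eq:e}
|e(t)-e(s)|\le\varepsilon\operatorname{len}\gamma([s,t]).
\end{equation}

Choose $0<v_0<\dots<v_M<1$, $M\ge1$, such that any two values of $e$ on one of the intervals $[0,v_0]$, $[v_{i-1},v_i]$, $[v_M,1]$ differ by at most $\varepsilon$. Let $\kappa_i=e(v_i)-e(v_{i-1})$, so $|\kappa_i|\le\varepsilon$. If $\kappa_i\ne0$, then by \eqref{eq:e} the interval $[v_{i-1},v_i]$ has a partition of polygonal length $\ell_i\ge|\kappa_i|/(2\varepsilon)$. If $\kappa_i=0$, take the trivial partition, with polygonal length $\ell_i$. Let $v_0=u_0<\dots<u_N=v_M$ be the union of these partitions, and for $[u_{j-1},u_j]\subset[v_{i-1},v_i]$ put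
\[
c_j=\frac{\kappa_i\overline{\Delta_j}}{|\Delta_j|\,\ell_i},\qquad\text{so that}\qquad|c_j|\le2\varepsilon,\quad c_j\Delta_j=\kappa_i\frac{|\Delta_j|}{\ell_i}.
\]
The numbers $c_j\Delta_j$ that belong to $[v_{i-1},v_i]$ add up to $\kappa_i$, and their partial sums have the form $\lambda\kappa_i$ with $0\le\lambda\le1$. Let $F$ be the polynomial of Lemma~\ref{lem:comb} with $R=m=0$, $c=2\varepsilon$, and $\beta$ so small that $\beta^*\le\varepsilon$; the steps exist by Proposition~\ref{prop:S0}. Put $p=Q+e(v_0)+F$.

By Lemma~\ref{lem:comb}(b), $\|p'-f_1\|\le\varepsilon+18\varepsilon+\varepsilon=20\varepsilon$. For $z=\gamma(t)$ we have $p(z)-f_0(z)=e(v_0)+F(z)-e(t)$, and $|F(z)-K^1(z)|\le\varepsilon$ by (a). By \eqref{eq:K} with $q=0$, the number $e(v_0)+K^1(z)$ equals $e(v_0)$ for $t\le v_0$, equals $e(v_M)$ for $t\ge v_M$, and equals $e(v_{i-1})+\lambda\kappa_i+c_k(z-a_{k-1})$ for $t\in[u_{k-1},u_k)\subset[v_{i-1},v_i]$. It differs from $e(t)$ by at most $\varepsilon$ in the first two cases and by at most $2\varepsilon+2\varepsilon D$ in the third. Thus $\|p-f_0\|\le3\varepsilon+2\varepsilon D$.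 Let $\varepsilon\to0$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:length}]
Let $z_0=\gamma(0)$ and $z_1=\gamma(1)$. Suppose first that $L=\operatorname{len}C<\infty$. By \eqref{eq:int} the supremum is at most $L$. For the converse we can integrate along $C$. Take a partition $0=t_0<\dots<t_N=1$ with edges $\Delta_j=\gamma(t_j)-\gamma(t_{j-1})$ and polygonal length $\ell$, and put $c_j=\overline{\Delta_j}/|\Delta_j|$, so that $\sum_jc_j\Delta_j=\ell$. For $0<2\beta<\min_j(t_j-t_{j-1})$ let $G$ be the continuous function on $C$ such that $G(\gamma(t))$ is affine in $t$ on each interval $[t_j-\beta,t_j+\beta]$, $1\le j\le N-1$, and equals $c_j$ on the rest of $[t_{j-1},t_j]$. Then $|G|\le1$ by convexity of the disc, and with $J_j=\gamma([t_{j-1},t_j])$,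
\[
\Big|\int_CG\,dz-\ell\Big|=\Big|\sum_{j=1}^N\int_{J_j}(G-c_j)\,dz\Big|\le2\sum_{j=1}^{N-1}\operatorname{len}\gamma([t_j-\beta,t_j+\beta]).
\]
The right side tends to $0$ with $\beta$, because $t\mapsto\operatorname{len}\gamma([0,t])$ is continuous on a rectifiable arc. By Corollary~\ref{cor:dense} take a polynomial $q$ with $\|q-G\|\le\varepsilon$, and let $p'=q/(1+\varepsilon)$. Then $\|p'\|\le1$ and $|p(z_1)-p(z_0)|\ge(1+\varepsilon)^{-1}\big(|\int_CG\,dz|-\varepsilon L\big)$. Letting $\varepsilon\to0$, then $\beta\to0$, then $\ell\to L$, we see that the supremum is at least $L$.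

Now let $\operatorname{len}C=\infty$. Deleting the points $0$ and $1$ from a partition of $[0,1]$ lowers its polygonal length by at most $2D$. So there are points $0<u_0<\dots<u_N<1$ with polygonal length $\ell$ as large as we like, say $\ell\ge4$. Take $c_j=\overline{\Delta_j}/(|\Delta_j|\ell)$, and let $F$ be as in Lemma~\ref{lem:comb} with $R=m=0$, $c=1/\ell$ and $\beta^*\le1/\ell$. Then $\|F'\|\le10/\ell$. Since $K^1(z_0)=0$ and $K^1(z_1)=1$, we have $|F(z_1)-F(z_0)|\ge1-2/\ell\ge\frac12$. The polynomial $p=\ell F/10$ has $\|p'\|\le1$ and $|p(z_1)-p(z_0)|\ge\ell/20$, so the supremum is $\infty$.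
\end{proof}

\section{A hidden constraint for the second derivative}\label{sec:example}

For a rectifiable arc $J$ from $a$ to $b$ and a polynomial $p$, apply \eqref{eq:int} to $(b-z)p'(z)+p(z)$, whose derivative is $(b-z)p''(z)$:
\begin{equation}\label{eq:taylor}
p(b)-p(a)=p'(a)(b-a)+\int_J(b-z)\,p''(z)\,dz .
\end{equation}
The bound from \eqref{eq:int} for $p(b)-p(a)$ costs $\operatorname{len}J$, whereas \eqref{eq:taylor} costs only $|b-a|+\operatorname{diam}J\cdot\operatorname{len}J$. We build an arc from infinitely many rectifiable pieces for which the first costs have infinite sum near every accumulation point, so that \eqref{eq:rel} is blind there, while the second costs have finite sum.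

\begin{proof}[Proof of Theorem~\ref{thm:example}]
\emph{The arc.} Start from $[0,1]$, the interval of generation $0$. From each closed interval of generation $k$ remove its open middle half, called a \emph{gap} of generation $k$; the two remaining end intervals belong to generation $k+1$. There are $2^k$ intervals of generation $k$, of length $4^{-k}$, and $2^k$ gaps of generation $k$, of length $g_k=\frac124^{-k}$. Let $\mathcal K$ be the Cantor set that remains. The gaps have total length $\sum_k2^kg_k=1$.

Define $y:[0,1]\to\mathbb R$ by $y=0$ on $\mathcal K$ and, on a gap of generation $k$, as a sawtooth with $2^k$ equal teeth of height $g_k$: the gap is cut into $2^k$ equal intervals, and on each of them $y$ rises linearly from $0$ to $g_k$ at the midpoint and falls linearly back to $0$. The function that equals $y$ on the gaps of generation less than $m$ and $0$ elsewhere is continuous and within $g_m$ of $y$; so $y$ is continuous. Let $\gamma(t)=t+iy(t)$ and $C=\gamma([0,1])$. Note that $\gamma(t)=t$ for $t\in\mathcal K$.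

A tooth has length between $2g_k$ and $2g_k+2^{-k}g_k$. So the length $\lambda_k$ of the arc over a closed gap of generation $k$ satisfies $2^{-k}\le\lambda_k\le2^{-k}+g_k\le2$. An open interval that meets $\mathcal K$ contains a whole interval of some generation $k_0$, which contains $2^{k-k_0}$ gaps of generation $k$ for each $k\ge k_0$. The arc over it has length at least $\sum_{k\ge k_0}2^{k-k_0}2^{-k}=\infty$. Therefore, if $\gamma([s,t])$ is rectifiable, then $(s,t)$ misses $\mathcal K$, and $[s,t]$ lies in the closure of one gap.

\emph{The function.} Let $\kappa_m$ be the continuous function on $[0,1]$ with $\kappa_m(0)=0$ that has slope $2^m$ on the intervals of generation $m$ and is constant on the gaps of generation less than $m$. It rises by $2^{-m}$ on each interval of generation $m$, and so does $\kappa_{m+1}$. Hence the two functions agree on the closed gaps of generation less than $m$, $\kappa_m(1)=1$, and $|\kappa_{m+1}-\kappa_m|\le2^{-m}$. The uniform limit $\kappa$, the Cantor function of $\mathcal K$, is continuous, constant on each closed gap, and has $\kappa(0)=0$,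 $\kappa(1)=1$. Put $f_0(\gamma(t))=\kappa(t)$. On every rectifiable sub-arc $f_0$ is constant, so $f_0$ and $f_1=f_2=\dots=0$ satisfy all the relations \eqref{eq:rel}.

\emph{The constraint.} Let $p$ be a polynomial with $\|p'\|\le\varepsilon$ and $\|p''\|\le\varepsilon$. Let $(a,b)$ be a gap of generation $k$ and $J$ the arc over its closure, which runs from $a$ to $b$. On $J$ we have $|b-z|\le2g_k$, so \eqref{eq:taylor} gives
\[
|p(b)-p(a)|\le\varepsilon(g_k+2g_k\lambda_k)\le5\varepsilon g_k .
\]
For each $m$, the increment $p(1)-p(0)$ is the sum of the increments over the gaps of generation less than $m$ and over the $2^m$ intervals of generation $m$. The former add up to at most $5\varepsilon$. For the latter we leave the arc and integrate along the real axis: they add up to at most $2^m4^{-m}\max_{[0,1]}|p'|$, which tends to $0$ as $m\to\infty$ for the fixed polynomial $p$. Hence $|p(1)-p(0)|\le5\varepsilon$.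

If $(f_0,0,\dots,0)$ were approximable for some $n\ge2$, there would be polynomials $p_k$ with $\|p_k'\|\to0$, $\|p_k''\|\to0$ and $p_k(1)-p_k(0)\to\kappa(1)-\kappa(0)=1$, which contradicts the last inequality.
\end{proof}

\begin{remark}
On this arc the pair $(f_0,0)$ is approximable, by Theorem~\ref{thm:first}. One sees where the proof of that theorem stops for $n=2$. It would need $(1,1,\beta)$-steps at the partition points. Points $u_0<\dots<u_N$ of $\mathcal K$ have polygonal length at most $1$, so a partition of large polygonal length uses points inside the gaps, and there such steps do not exist for small $\beta$, by Remark~\ref{rem:hyp}.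
\end{remark}

\begin{thebibliography}{9}

\bibitem{source}
\emph{Approximation by a polynomial and its derivatives on certain closed sets},
\texttt{https://www.ams.org/\allowbreak journals/\allowbreak proc/\allowbreak 1958-009-06/\allowbreak S0002-9939-1958-0109225-1/\allowbreak S0002-9939-1958-0109225-1.pdf}

\bibitem{moise}
Moise, \emph{Geometric Topology in Dimensions 2 and 3}.

\bibitem{newman}
Newman, \emph{Topology of Plane Sets}.

\end{thebibliography}
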